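\title{One Reflexive Disequality Makes Emptiness of Tree Automata with Global Constraints Non-Elementary}

\begin{abstract}
Tree automata with global constraints test equalities and disequalities between the subterms at which given states are reached. For conjunctions of such tests, emptiness is NEXPTIME-complete when every disequality relates two different states, and decidable when reflexive disequalities $q\not\approx q$ are allowed as well. We show that the latter problem has no elementary upper bound: it is TOWER-hard already when the constraint consists of equalities and a single disequality $k\not\approx k$. The proof reduces halting of counter machines with tower-bounded counters to non-emptiness. Equalities force one term to occur at many positions, each with its own run, and the atom $k\not\approx k$ acts as mutual exclusion between these runs. From this we obtain both lower and upper bounds on the number of copies, and hence exact counting up to a tower of exponentials.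
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Tree automata with global constraints}

A finite tree automaton assigns states to the nodes of a term, the state of a node depending only on its symbol and on the states of its children. Global constraints add one kind of long-range test: they compare the subterms found at all the nodes that received certain states.

Let $\Sigma$ be a finite ranked alphabet. Terms are finite ground terms over $\Sigma$; we also call them trees. Positions are words over the positive integers: $\varepsilon$ is the root and $pj$ is the $j$-th child of $p$. We write $\mathcal{P}os(t)$ for the set of positions of $t$ and $t|_p$ for the subterm of $t$ at $p$.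

A \emph{tree automaton with global constraints} (TAGC) is a tuple $\mathcal A=(\Sigma,Q,F,\Delta,C)$. Here $Q$ is a finite set of states, $F\subseteq Q$ is the set of final states, $\Delta$ is a finite set of rules $f(q_1,\dots,q_n)\to q$ with $f\in\Sigma$ of rank $n$ and $q_1,\dots,q_n,q\in Q$, and $C$ is a Boolean combination of \emph{atoms} $q_1\approx q_2$ and $q_1\not\approx q_2$ with $q_1,q_2\in Q$. The state $q$ is the \emph{target} of the rule. A \emph{run} on $t$ is a map $r:\mathcal{P}os(t)\to Q$ such that $f(r(p1),\dots,r(pn))\to r(p)$ is in $\Delta$ for every position $p$, where $f$ is the symbol at $p$; we say that $p$ is \emph{labeled} $r(p)$. The run $r$ satisfies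
\begin{itemize}
\item $q_1\approx q_2$ if $t|_p=t|_{p'}$ for all $p,p'$ with $r(p)=q_1$ and $r(p')=q_2$;
\item $q_1\not\approx q_2$ if $t|_p\neq t|_{p'}$ for all \emph{distinct} $p,p'$ with $r(p)=q_1$ and $r(p')=q_2$.
\end{itemize}
Boolean connectives have their usual meaning. The tree $t$ is \emph{accepted} if some run $r$ on $t$ has $r(\varepsilon)\in F$ and satisfies $C$, and $L(\mathcal A)$ is the set of accepted trees. The \emph{emptiness problem} asks, given $\mathcal A$, whether $L(\mathcal A)=\emptyset$.

\begin{example}\label{ex:list}
Let $\bot$ and $\mathsf{nil}$ have rank $0$, $\mathsf h$ rank $1$ and $\mathsf{cons}$ rank $2$, and call the terms $\mathsf h^j(\bot)$ \emph{names}. Take the rules $\bot\to\nu$, $\mathsf h(\nu)\to\nu$, $\bot\to k$, $\mathsf h(\nu)\to k$, $\mathsf{nil}\to q$, $\mathsf{cons}(k,q)\to q$ with final state $q$. In an accepting run the positions labeled $k$ are exactly the entries of a list of names. With $C=(k\approx k)$ the automaton accepts the lists whose entries are all equal; with $C=(k\not\approx k)$ it accepts the lists whose entries are pairwise distinct. A reflexive disequality is thus a key constraint.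
\end{example}

\subsection{The problem}

Let $\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$ be the class of automata whose constraint is a conjunction of atoms, and let TAGED, or $\mathrm{TAGC}^{\wedge}[\approx,\not\approx_{\mathrm{irr}}]$, be the subclass in which every disequality $q_1\not\approx q_2$ has $q_1\neq q_2$. A related model is the DAG automaton (DA) of \cite{charatonik}, a tree automaton run on the DAG representation of a tree, in which equal subtrees are one node; equivalently, it is a TAGC whose constraint is the conjunction of $q_1\not\approx q_2$ over all pairs $q_1\neq q_2$. The model $\mathrm{DA}[\approx]$ adds constraints $q_1\approx q_2$, which require any node labeled $q_1$ and any node labeled $q_2$ to be the same node of the DAG. The survey \cite{survey} records the following facts. Emptiness is NP-complete for DA and for $\mathrm{DA}[\approx]$. TAGED and $\mathrm{DA}[\approx]$ recognize the same languages, by translations that need not preserve size, and emptiness is NEXPTIME-complete for TAGED. Emptiness is decidable for the class $\mathrm{TAGC}[\approx,\not\approx]$ of all TAGC, which has the same expressive power as $\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$.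 The survey poses the following open problem.

\begin{quote}
Can emptiness for $\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$, with reflexive disequalities allowed, be decided in elementary time, that is, in time bounded by a tower of exponentials of fixed height in the size of the automaton?
\end{quote}

To see what separates this class from TAGED, fix a run on $t$ and let $\mathrm{mult}_s(q)$ be the number of occurrences of the term $s$ in $t$ that are labeled $q$. The atom $q_1\approx q_2$ says that there are no terms $s\neq s'$ with $\mathrm{mult}_s(q_1)>0$ and $\mathrm{mult}_{s'}(q_2)>0$. For $q_1\neq q_2$, the atom $q_1\not\approx q_2$ says that no $s$ has both $\mathrm{mult}_s(q_1)>0$ and $\mathrm{mult}_s(q_2)>0$. The constraint of a TAGED therefore depends only on the \emph{set} of states that each term receives. The atom $q\not\approx q$ says that $\mathrm{mult}_s(q)\le 1$ for all $s$, and so it distinguishes ``once'' from ``at least twice''. This looks like a small refinement, three possibilities per state instead of two, and one would guess that it costs a bounded number of exponentials. The guess is wrong, because counting to two at each subterm can be amplified: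 the number of copies of one term can be made to control the depth of a tree whose leaves are copies of the next term.

\subsection{Results}

For $b\ge2$ let $T_1(b)=b$ and $T_{i+1}(b)=2^{T_i(b)}$. Put $T_i=T_i(2)$ and $T_0=1$, so that $T_{i+1}=2^{T_i}$ for all $i\ge0$. Let $\exp_0(x)=x$ and $\exp_{j+1}(x)=2^{\exp_j(x)}$; thus $T_m(b)=\exp_{m-1}(b)$. A bound is \emph{elementary} if it has the form $\exp_j(n^d)$ with $j,d$ fixed. The class $\mathrm{DSPACE}(\psi)$ consists of the languages decided by deterministic Turing machines with $O(\psi(n))$ work space, and $j$-EXPSPACE is the union of the classes $\mathrm{DSPACE}(\exp_j(p(n)))$ over all polynomials $p$, so that $0$-EXPSPACE is PSPACE. Following \cite{schmitz}, TOWER is the class of problems decidable in time $F(p(n))$ with $p$ elementary and $F$ a tower function such as $n\mapsto T_n$, and TOWER-hardness refers to many-one reductions computable in elementary time. The \emph{size} of an automaton is the length of its binary encoding, with states and symbols written as binary numbers.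

Call an automaton in $\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$ a \emph{one-key automaton} if its only disequality atom is $k\not\approx k$ for one state $k$. Its \emph{equality graph} has the states as vertices and the equality atoms as edges; a connected component is non-trivial if it contains an edge.

\begin{theorem}\label{thm:main}
The following hold for $\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$, and already for one-key automata.
\begin{enumerate}
\item Every $X\in\mathrm{DSPACE}(T_n)$ reduces in polynomial time to non-emptiness, and also to emptiness. Hence emptiness is not decidable in elementary time or space.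
\item Emptiness is TOWER-hard under elementary reductions.
\item There is $\delta>0$ such that emptiness is not in $\mathrm{DSPACE}\bigl(T_{\lfloor\delta\sqrt{n/\log n}\rfloor}\bigr)$.
\item For each fixed $m\ge2$, emptiness is $(m-2)$-EXPSPACE-hard (PSPACE-hard for $m=2$) for automata whose equality graph has at most $m$ non-trivial connected components.
\item There are non-empty automata $\mathcal A_m$ with $O(m)$ states such that every tree accepted by $\mathcal A_m$ has at least $T_m-1$ distinct subterms. So there is no elementary small-model property, even for DAG size.
\end{enumerate}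
\end{theorem}

The answer to the problem is therefore negative, for $\mathrm{TAGC}^{\wedge}[\approx,\not\approx]$ and a fortiori for $\mathrm{TAGC}[\approx,\not\approx]$: adding one reflexive disequality to TAGED moves emptiness from NEXPTIME to a decidable but non-elementary problem. We prove lower bounds only and claim no matching TOWER upper bound.

\begin{corollary}\label{cor:translation}
There is no emptiness-preserving translation computable in elementary time from one-key automata into TAGED or into $\mathrm{DA}[\approx]$.
\end{corollary}

\begin{proof}
Such a translation produces an automaton of elementary size, whose emptiness is in NEXPTIME or in NP and hence decidable in elementary time. Compositions of elementary bounds are elementary, which contradicts Theorem~\ref{thm:main}(1).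
\end{proof}

All parts of Theorem~\ref{thm:main} come from one reduction. A \emph{3-counter machine} $\mathcal M=(S,q_0,q_h,I)$ has a finite set $S$ of control states, an initial state $q_0$, a halting state $q_h$ and a set $I$ of instructions $(q,op,q')$ with $q,q'\in S$ and $op\in\{\mathrm{inc}_\alpha,\mathrm{dec}_\alpha,\mathrm{zero}_\alpha:\alpha=1,2,3\}$. A configuration is a pair $(q,v)\in S\times\mathbb N^3$. The operation $\mathrm{inc}_\alpha$ adds $1$ to $v_\alpha$; $\mathrm{dec}_\alpha$ requires $v_\alpha\ge1$ and subtracts $1$; $\mathrm{zero}_\alpha$ requires $v_\alpha=0$ and changes no counter. An \emph{$N$-bounded halting computation} leads from $(q_0,0,0,0)$ to some $(q_h,v)$ and has $v_1+v_2+v_3\le N$ in every configuration.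

\begin{theorem}\label{thm:reduction}
From $\mathcal M$, $m\ge2$ and $b\ge2$, with $m$ and $b$ in unary, one can compute in logarithmic space a one-key automaton $\mathcal A(\mathcal M,m,b)$ such that
\[
L(\mathcal A(\mathcal M,m,b))\neq\emptyset\iff \mathcal M\text{ has a }T_m(b)\text{-bounded halting computation.}
\]
\end{theorem}

Section~\ref{sec:idea} shows the mechanism for $m=b=2$. Section~\ref{sec:automaton} defines the automaton, Sections~\ref{sec:sound} and~\ref{sec:complete} prove the two directions of Theorem~\ref{thm:reduction}, and Section~\ref{sec:complexity} derives Theorem~\ref{thm:main}.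

\section{Counting with copies of a term}\label{sec:idea}

It is convenient to read rules from the top down. If $r(p)=q$, then the rule used at $p$ has target $q$ and the symbol found at $p$, and it prescribes the states of the children. In particular $q$ cannot label a node whose symbol has no rule with target $q$. This section motivates the construction; the proofs do not depend on it.

\paragraph{Tokens and exclusion.}
Suppose that a state $\ell$ labels exactly one position in every accepting run and that $C$ contains $\ell\approx q$ for every $q$ in a set of states. Then all positions labeled by $\ell$ or by one of these states carry the same term $s$. Call these positions \emph{tokens}. Each token has its own run on $s$, so $s$ is read by many copies of the automaton at once. The copies cannot see each other, with one exception: if tokens $p\ne p'$ both put $k$ at the same position $\pi$ of $s$, then $p\pi\neq p'\pi$ carry the same subterm, against $k\not\approx k$. So \emph{at each place of $s$ at most one token uses the key $k$}. We put $k$ only on names, as in Example~\ref{ex:list}; if different places hold different names, this exclusion is all that $k\not\approx k$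 demands. Irreflexive atoms $k_1\not\approx k_2$ exclude two tokens from the same place only when the tokens use different key states. The reflexive atom works for any number of tokens.

\paragraph{Counters as populations of tokens.}
Let $s$ spell a sequence of counter operations, and let $N$ tokens read it, each in one of the states $R_0,R_1,R_2,R_3$. The value of counter $\alpha$ is the number of tokens in $R_\alpha$, and $R_0$ is the pool of unused units; this is why the \emph{sum} of the counters is bounded by $N$. One more token follows the control state of $\mathcal M$. A test $\mathrm{zero}_\alpha$ is easy: give $R_\alpha$ no rule at such a node. At $\mathrm{inc}_\alpha$ exactly one token must pass from $R_0$ to $R_\alpha$, and at $\mathrm{dec}_\alpha$ exactly one must pass back. \emph{At most one} is exclusion: the node holds a name, and moving costs its key. \emph{At least one} is the difficulty. If nothing enforces it, all tokens may stay, and the machine with instructions $(q_0,\mathrm{inc}_1,q_1)$, $(q_1,\mathrm{zero}_1,q_h)$, which cannot halt, is simulated successfully. Now at least one token moves if and only if at most $N-1$ tokens stay. So we let staying cost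 a key as well: the node gets a \emph{test subterm} with at most $N-1$ available names, and every token that stays must use one of them. If $N=b$ is small, the test is a symbol $\mathsf g_1$ with $b-1$ names as children. For $N$ much larger than the automaton two tasks remain: to create $N$ tokens, and to force a test subterm to offer at most $N-1$ names. We carry out both for $N=4$, starting from $b=2$.

\paragraph{From two tokens to four.}
Let two tokens $p,p'$ read a shared binary tree $x$ whose inner nodes $\mathsf f(\text{name},\cdot,\cdot)$ hold a name. Each token enters $x$ in a state $\kappa$, in which it must either use the key of the current node or pass $\kappa$ to both subtrees, and $\kappa$ has no rule at a leaf. So each token uses a key on every branch. By exclusion every branch has at least two inner nodes, and $x$ has at least four leaves. The perfect tree of depth two with three different names works: $p$ takes the key of the root and $p'$ takes the keys of its two children. A third copy of $x$, the \emph{leader}, labels every leaf by a state belonging to the next equality class. This creates one new token per leaf, hence at least four. Nothing so far excludes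 a deeper tree with eight leaves; the gadget gives a lower bound only.

\paragraph{A test that at most three tokens pass.}
Call the two original tokens \emph{rank one} and the new ones \emph{rank two}, and let all of them read the term that spells the computation. The test for rank two is a binary tree of nodes $\mathsf g_2(n,n',\text{left},\text{right},\text{side})$ with leaves $*$, where $n,n'$ are names and the side child is a test $\mathsf g_1(n'')$ for rank one, with a single name because $b-1=1$. A token of rank two passes by walking to some node and taking the key of its first name $n$, so the number of tokens that pass is at most the number of nodes. The tokens of rank one bound the depth. They visit all nodes. At each node a token either \emph{marks} the node, by taking the key of $n'$, or must pass the side test, by taking the key of $n''$. It starts in a state $a_1$, and marking sends it to a state $\bar a_1$ on both subtrees, in which it can no longer mark. The side test admits one token, so at every node one of the two tokens marks. On a branch with three nodes, the first two nodes would use up both tokens, and at the third both would need $n''$. Hence there are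 at most two levels and three nodes; Figure~\ref{fig:test} shows that three are possible. So among four tokens of rank two at least one moves. If the tree $x$ above had produced eight tokens, seven would have to pass a test that admits three: the test also punishes overproduction, and the count is exact.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\node (r) at (-0.8,0) {$\mathsf g_2\ (a_1,a_1)$};
\node (rs) at (1.9,0) {$\mathsf g_1\ (\varphi,\tau_1)$};
\node (l) at (-3.6,-1.3) {$\mathsf g_2\ (\bar a_1,a_1)$};
\node (ls) at (-0.9,-1.3) {$\mathsf g_1\ (\tau_1,\varphi)$};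
\node (m) at (2,-1.3) {$\mathsf g_2\ (\bar a_1,a_1)$};
\node (ms) at (4.7,-1.3) {$\mathsf g_1\ (\tau_1,\varphi)$};
\node (a) at (-4.6,-2.6) {$*\ (\bar a_1,\bar a_1)$};
\node (b) at (-2.6,-2.6) {$*\ (\bar a_1,\bar a_1)$};
\node (c) at (1,-2.6) {$*\ (\bar a_1,\bar a_1)$};
\node (d) at (3,-2.6) {$*\ (\bar a_1,\bar a_1)$};
\draw (r)--(l) (r)--(m) (l)--(a) (l)--(b) (m)--(c) (m)--(d);
\draw[dashed] (r)--(rs) (l)--(ls) (m)--(ms);
\end{tikzpicture}
\caption{The largest test tree for $m=b=2$, with names omitted. Dashed edges lead to the side tests $\mathsf g_1$, each with one name. The pairs are the states of the two tokens of rank one: $a_1$ before marking, $\bar a_1$ after marking, $\tau_1$ when the token must take the key of the side test, $\varphi$ when it is free. The first token marks the root, the second marks both nodes below. On a third level both tokens would be in $\bar a_1$ and would compete for the one name of the side test.}\label{fig:test}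
\end{figure}

\paragraph{The recursion.}
The numbers fit in general. If $N'$ tokens of rank $i-1$ create $N=2^{N'}$ tokens of rank $i$, then a binary tree with at most $N'$ levels has at most $2^{N'}-1=N-1$ nodes. To bound the levels by $N'$ we need every node to be marked by \emph{at least one} of the $N'$ tokens. This is the original problem one rank lower, and the side child is a test tree of rank $i-1$.

\section{The automaton}\label{sec:automaton}

Fix $\mathcal M$, $m\ge2$ and $b\ge2$. The automaton $\mathcal A=\mathcal A(\mathcal M,m,b)$ has $m$ equality classes, with shared terms $s_1,\dots,s_m$, and the accepted trees have the shape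
\begin{equation}\label{eq:shape}
t=\mathsf{top}(s_1,\dots,s_1),\qquad s_i=\mathsf P_i(x_i,s_{i+1},s_m)\quad(i<m),\qquad s_m=\mathsf P_m(y_0).
\end{equation}
Here $x_i$ is a binary tree of $\mathsf f_i$-nodes whose leaves are copies of $s_{i+1}$, and $y_0$ is a comb that spells a computation of $\mathcal M$ and carries the test trees.

\paragraph{Symbols.} With ranks in parentheses: $\bot\,(0)$ and $\mathsf h\,(1)$, which form names; $\mathsf{top}\,(b+1)$; $\mathsf P_i\,(3)$ and $\mathsf f_i\,(3)$ for $1\le i\le m-1$, and $\mathsf P_m\,(1)$; $\mathsf G_{op}\,(3)$ for $op\in\{\mathrm{inc}_\alpha,\mathrm{dec}_\alpha:\alpha=1,2,3\}$, $\mathsf z_\alpha\,(1)$ for $\alpha=1,2,3$, and $\diamond\,(0)$; $\mathsf g_1\,(b-1)$, $\mathsf g_i\,(5)$ for $2\le i\le m$, and $*\,(0)$.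

\paragraph{States.} On names: $\nu,k$. At the root: $\mathit{fin}$, the only final state. On the symbols $\mathsf P_i$: $\ell_i,c_i$ $(1\le i\le m)$, $u_i$ $(2\le i\le m)$, $w_j$ $(1\le j\le m-1)$. On the symbols $\mathsf f_i$: $\lambda_i,\kappa_i,\mu_i$ $(1\le i\le m-1)$. Inside $s_m$: $L_q$ $(q\in S)$; $R_0,R_1,R_2,R_3$; $\gamma_j,a_j,\bar a_j$ $(1\le j\le m-1)$; $\tau_i$ $(1\le i\le m)$; $\varphi$.

\paragraph{Names and root.}
\begin{gather*}
\bot\to\nu,\qquad \mathsf h(\nu)\to\nu,\qquad \bot\to k,\qquad \mathsf h(\nu)\to k,\tag{N}\\
\mathsf{top}(\ell_1,c_1,\dots,c_1)\to\mathit{fin}\qquad(b\text{ copies of }c_1).\tag{T}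
\end{gather*}

\paragraph{Levels $1\le i\le m-1$.}
A copy of $s_i$ is the leader ($\ell_i$), counted ($c_i$) or uncounted ($u_i$). The leader makes the leaves of its $x_i$ counted copies of $s_{i+1}$, and its second child is the next leader. A counted copy uses a key on every branch of $x_i$. The tests take place inside $s_m$ and need tokens of every rank there; for this reason $s_i$ has $s_m$ as third child, and each counted copy of $s_i$ labels it $w_i$, thereby sending one delegate of rank $i$ to $s_m$. All other copies have the same shape and must be labeled by something, which is the role of the idle states $u_i$, $\mu_i$ and, inside $s_m$, $\varphi$.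
\begin{gather*}
\mathsf P_i(\lambda_i,\ell_{i+1},u_m)\to\ell_i,\tag{P1}\\
\mathsf P_i(\kappa_i,u_{i+1},w_i)\to c_i,\tag{P2}\\
\mathsf P_i(\mu_i,u_{i+1},u_m)\to u_i\qquad(i\ge2),\tag{P3}\\
\mathsf f_i(\nu,\xi,\xi')\to\lambda_i\qquad(\xi,\xi'\in\{\lambda_i,c_{i+1}\}),\tag{F1}\\
\mathsf f_i(\nu,\kappa_i,\kappa_i)\to\kappa_i,\qquad \mathsf f_i(k,\xi,\xi')\to\kappa_i\qquad(\xi,\xi'\in\{\mu_i,u_{i+1}\}),\tag{F2}\\
\mathsf f_i(\nu,\xi,\xi')\to\mu_i\qquad(\xi,\xi'\in\{\mu_i,u_{i+1}\}).\tag{F3}
\end{gather*}

\paragraph{The comb.}
The leader $\ell_m$ follows the control state. The copies labeled $c_m$ are the tokens of rank $m$, the units of the counters. A token of rank $j<m$ travels in the waiting state $\gamma_j$ to every place where it is needed. The children of $\mathsf G_{op}$ are a name, the rest of the comb and a test tree. Put $(\mathit{src},\mathit{tgt})=(R_0,R_\alpha)$ for $op=\mathrm{inc}_\alpha$ and $(\mathit{src},\mathit{tgt})=(R_\alpha,R_0)$ for $op=\mathrm{dec}_\alpha$. Below, $R$ ranges over $\{R_0,R_1,R_2,R_3\}$ and $j$ over $\{1,\dots,m-1\}$ unless restricted further.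
\begin{gather*}
\mathsf P_m(L_{q_0})\to\ell_m,\quad \mathsf P_m(R_0)\to c_m,\quad \mathsf P_m(\gamma_j)\to w_j,\quad \mathsf P_m(\varphi)\to u_m,\tag{B}\\
\mathsf G_{op}(\nu,L_{q'},\varphi)\to L_q\qquad((q,op,q')\in I),\tag{G1}\\
\mathsf G_{op}(\nu,R,\tau_m)\to R,\qquad \mathsf G_{op}(k,\mathit{tgt},\varphi)\to \mathit{src},\tag{G2}\\
\mathsf G_{op}(\nu,\gamma_j,\gamma_j)\to\gamma_j\quad(j\le m-2),\qquad \mathsf G_{op}(\nu,\gamma_{m-1},a_{m-1})\to\gamma_{m-1},\tag{G3}\\
\mathsf G_{op}(\nu,\varphi,\varphi)\to\varphi,\tag{G4}\\
\mathsf z_\alpha(L_{q'})\to L_q\qquad((q,\mathrm{zero}_\alpha,q')\in I),\tag{Z1}\\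
\mathsf z_\alpha(R)\to R\quad(R\ne R_\alpha),\qquad \mathsf z_\alpha(\gamma_j)\to\gamma_j,\qquad \mathsf z_\alpha(\varphi)\to\varphi,\tag{Z2}\\
\diamond\to L_{q_h},\qquad \diamond\to R,\qquad \diamond\to\gamma_j,\qquad\diamond\to\varphi.\tag{E}
\end{gather*}

\paragraph{Test trees.}
On a tree of $\mathsf g_i$-nodes, tokens in $\tau_i$ are being tested, tokens of rank $i-1$ mark nodes in the states $a_{i-1},\bar a_{i-1}$, and tokens of lower rank wait. At child $5$ all roles shift down by one rank.
\begin{gather*}
*\to\varphi,\qquad \mathsf g_1(\nu,\dots,\nu)\to\varphi,\qquad \mathsf g_i(\nu,\nu,\varphi,\varphi,\varphi)\to\varphi\quad(i\ge2),\tag{S0}\\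
\mathsf g_1(\xi_1,\dots,\xi_{b-1})\to\tau_1\quad\text{if exactly one }\xi_l\text{ is }k\text{ and the others are }\nu.\tag{S1}
\end{gather*}
For $2\le i\le m$:
\begin{gather*}
\mathsf g_i(k,\nu,\varphi,\varphi,\varphi)\to\tau_i,\quad \mathsf g_i(\nu,\nu,\tau_i,\varphi,\varphi)\to\tau_i,\quad \mathsf g_i(\nu,\nu,\varphi,\tau_i,\varphi)\to\tau_i,\tag{S2}\\
\mathsf g_i(\nu,\nu,a_{i-1},a_{i-1},\tau_{i-1})\to a_{i-1},\qquad \mathsf g_i(\nu,k,\bar a_{i-1},\bar a_{i-1},\varphi)\to a_{i-1},\tag{S3}\\
\mathsf g_i(\nu,\nu,\bar a_{i-1},\bar a_{i-1},\tau_{i-1})\to\bar a_{i-1},\qquad *\to a_{i-1},\qquad *\to\bar a_{i-1}.\tag{S4}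
\end{gather*}
For $3\le i\le m$:
\begin{gather*}
\mathsf g_i(\nu,\nu,\gamma_{i-2},\gamma_{i-2},a_{i-2})\to\gamma_{i-2},\qquad \mathsf g_i(\nu,\nu,\gamma_j,\gamma_j,\gamma_j)\to\gamma_j\quad(j\le i-3),\tag{S5}
\end{gather*}
and finally $*\to\gamma_j$ for all $j$, which we count as part of (S5).

\paragraph{Constraint.}
Let $E_1=\{\ell_1,c_1\}$, $E_i=\{\ell_i,c_i,u_i\}$ for $1<i<m$, and $E_m=\{\ell_m,c_m,u_m,w_1,\dots,w_{m-1}\}$. These sets are pairwise disjoint. Put
\[
C=(k\not\approx k)\ \wedge\ \bigwedge_{i=1}^m\ \bigwedge_{q\in E_i\setminus\{\ell_i\}}\ell_i\approx q .
\]

\paragraph{Size.}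
There are $O(m)$ symbols, $O(m+|S|)$ states, $O(m)$ atoms and $O(m^2+|I|+b)$ rules, the quadratic term coming from (S5). Exactly $b+1$ rules, namely (T) and the $b$ rules for $\mathsf g_1$, have length $O(b)$; all others have bounded length. The rules are listed by loops over $I$ and over indices bounded by $m$ or $b$. Since $m$ and $b$ are given in unary, these indices fit in logarithmic space, and $\mathcal A$ is computable in logarithmic space.

\section{From an accepted tree to a computation}\label{sec:sound}

Let $r$ be a run of $\mathcal A$ on $t$ with $r(\varepsilon)=\mathit{fin}$ that satisfies $C$. Let $N_j$ be the number of positions labeled $c_j$, for $1\le j\le m$. A \emph{token} is a position labeled by a state of $E_m$. It has \emph{rank} $j$ if it is labeled $w_j$ $(j<m)$ or $c_m$ $(j=m)$, and $\Pi_j$ is the set of tokens of rank $j$.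

\subsection{Shared terms and exclusion}

An atom $\ell_i\approx q$ says nothing when $\ell_i$ does not occur in the run, so we first locate the leaders.

\begin{lemma}\label{lem:shared}
Each $\ell_i$ labels exactly one position $o_i$. Every position labeled by a state of $E_i$ carries the term $s_i:=t|_{o_i}$, whose root symbol is $\mathsf P_i$. Moreover $N_1=b$, and $|\Pi_j|=N_j$ for $1\le j\le m$.
\end{lemma}

\begin{proof}
The state $\mathit{fin}$ occurs on no left-hand side, so it labels only the root, and (T) is used at the root and nowhere else. The states $\ell_1$ and $c_1$ occur on left-hand sides only in (T); hence $\ell_1$ labels exactly one position and $N_1=b$. For $i<m$, (P1) is the only rule with target $\ell_i$ and the only rule with $\ell_{i+1}$ on its left-hand side, where it occurs once. Since the root is not labeled $\ell_{i+1}$, the positions labeled $\ell_{i+1}$ are exactly the second children of the positions labeled $\ell_i$, and induction gives the first claim. The second claim is the content of the atoms $\ell_i\approx q$, and the only rule with target $\ell_i$ has the symbol $\mathsf P_i$. For $j<m$, (P2) is the only rule with target $c_j$ and the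 only rule with $w_j$ on its left-hand side, so the positions labeled $w_j$ are exactly the third children of those labeled $c_j$. For $j=m$ the equality $|\Pi_m|=N_m$ is the definition.
\end{proof}

By (T), (P1) and (B), the tree $t$ has the shape \eqref{eq:shape} for some terms $x_i$ and $y_0$. If $p$ is labeled in $E_i$ and $\pi$ is a position of $s_i$, we say that $p$ \emph{is in state $r(p\pi)$ at $\pi$}, and that $p$ \emph{keys} $\pi$ if this state is $k$.

\begin{lemma}[Exclusion]\label{lem:exclusion}
If $p\neq p'$ are both labeled in $E_i$, they do not key the same position $\pi$ of $s_i$.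
\end{lemma}

\begin{proof}
We have $p\pi\ne p'\pi$ and $t|_{p\pi}=s_i|_\pi=t|_{p'\pi}$, so $r(p\pi)=r(p'\pi)=k$ would violate $k\not\approx k$.
\end{proof}

\subsection{Lower bounds on the number of tokens}

\begin{lemma}[Growth]\label{lem:growth}
$N_{i+1}\ge2^{N_i}$ for $1\le i\le m-1$. In particular $N_j\ge 2$ for all $j$.
\end{lemma}

\begin{proof}
We read the shape of $x_i$ from the run of the leader. Let $D$ be the least set of positions of $s_i$ that contains $1$ and contains $\rho2$ and $\rho3$ whenever $\rho\in D$ and $o_i$ is in $\lambda_i$ at $\rho$. By (P1), $o_i$ is in $\lambda_i$ at $1$, and the rules with target $\lambda_i$ are those of (F1). So at each $\rho\in D$ the leader is either in $\lambda_i$, and then the symbol is $\mathsf f_i$ and $\rho$ is an \emph{inner node} with two children in $D$, or in $c_{i+1}$, and then $\rho$ is a \emph{leaf}, with subterm $s_{i+1}$ and symbol $\mathsf P_{i+1}$.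

The number of leaves is $N_{i+1}$. Indeed, let $p$ be any position labeled $c_{i+1}$. This state occurs on left-hand sides only in (F1), and $\lambda_i$ only in (F1) and (P1). Walking up from $p$ we therefore pass through positions labeled $\lambda_i$, entering each from child $2$ or $3$, until we enter the position labeled $\ell_i$ from child $1$. Thus $p=o_i\rho$ for a leaf $\rho$ of $D$.

Now let $p$ be labeled $c_i$ and fix a branch of $D$, from $1$ to a leaf. By (P2), $p$ is in $\kappa_i$ at $1$. By (F2), if $p$ is in $\kappa_i$ at an inner node $\rho$, it either keys $\rho1$ or is in $\kappa_i$ at both $\rho2$ and $\rho3$. It is not in $\kappa_i$ at the leaf, because no rule for $\mathsf P_{i+1}$ has target $\kappa_i$. So $p$ keys $\rho1$ for some inner node $\rho$ of the branch, and by Lemma~\ref{lem:exclusion} different $p$ give different $\rho$. Every branch thus has at least $N_i$ inner nodes. Hence all $2^{N_i}$ positions $1\sigma$ with $\sigma\in\{2,3\}^{N_i}$ lie in $D$, and each has a leaf of its own at or below it. The last claim follows from $N_1=b\ge2$.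
\end{proof}

\subsection{Upper bounds: the capacity of a test tree}

A tree of $\mathsf g_i$-nodes can have any depth, so it limits nothing by itself. It does so when all tokens of lower rank arrive in the right states. For $1\le i\le m$, a position $\pi$ of $s_m$ is \emph{$i$-supervised} if every token of rank $j\le i-2$ is in $\gamma_j$ at $\pi$ and, when $i\ge2$, every token of rank $i-1$ is in $a_{i-1}$ at $\pi$. Every position is $1$-supervised.

\begin{lemma}[Capacity]\label{lem:capacity}
Let $1\le i\le m$, let $\pi$ be $i$-supervised, and let $n$ be the number of tokens in $\tau_i$ at $\pi$.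
\begin{enumerate}
\item[(a)] $n\le b-1$ if $i=1$, and $n\le2^{N_{i-1}}-1$ if $i\ge2$. In both cases $n\le N_i-1$.
\item[(b)] If $n\ge1$, then $N_{j+1}\le2^{N_j}$ for all $1\le j\le i-2$.
\end{enumerate}
\end{lemma}

\begin{proof}
The last inequality of (a) follows from the first two by $N_1=b$ and Lemma~\ref{lem:growth}. This is where the lower bound on the number of tokens meets the upper bound on the size of tests. We prove the rest by induction on $i$.

Let $i=1$. The rules with target $\tau_1$ are those of (S1). If $n\ge1$, the symbol at $\pi$ is $\mathsf g_1$, each token in $\tau_1$ keys one of its $b-1$ children, and different tokens key different children by Lemma~\ref{lem:exclusion}. Part (b) is vacuous.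

Let $i\ge2$. Let $Y$ be the set of positions $\rho=\pi\sigma$ with $\sigma\in\{3,4\}^*$ such that the symbol at $\pi\sigma'$ is $\mathsf g_i$ for every prefix $\sigma'$ of $\sigma$. It is empty or a tree with root $\pi$ in which each node has at most two children.

\emph{States on $Y$.} At every $\rho\in Y$, each token of rank $i-1$ is in $a_{i-1}$ or $\bar a_{i-1}$ and each token of rank $j\le i-2$ is in $\gamma_j$. This holds at $\pi$ by supervision, and it passes from $\rho$ to $\rho3$ and $\rho4$ by (S3), (S4), (S5), which contain all rules for $\mathsf g_i$ with these targets. Say that $p\in\Pi_{i-1}$ \emph{marks} $\rho\in Y$ if it keys $\rho2$. The same rules show two facts about child $5$. First, every $p\in\Pi_{i-1}$ that does not mark $\rho$ is in $\tau_{i-1}$ at $\rho5$. Second, $\rho5$ is $(i-1)$-supervised: tokens of rank $i-2$ are in $a_{i-2}$ there if $i\ge3$, and tokens of rank $j\le i-3$ are in $\gamma_j$.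

\emph{Depth of $Y$.} By (a) for $i-1$, at most $N_{i-1}-1$ tokens are in $\tau_{i-1}$ at $\rho5$. Since $|\Pi_{i-1}|=N_{i-1}$, every $\rho\in Y$ is marked by some token. A token marks only by the second rule of (S3). It is then in $\bar a_{i-1}$ at $\rho3$ and $\rho4$, and by (S4) it stays in $\bar a_{i-1}$ and marks no node of $Y$ below $\rho$. So a token marks at most one node on each branch, every branch of $Y$ has at most $N_{i-1}$ nodes, and $|Y|\le1+2+\dots+2^{N_{i-1}-1}=2^{N_{i-1}}-1$.

\emph{Tested tokens.} The rules with target $\tau_i$ are those of (S2), all for the symbol $\mathsf g_i$. A token in $\tau_i$ at $\pi$ either keys child $1$ or is in $\tau_i$ at child $3$ or $4$, where the symbol is again $\mathsf g_i$. As $t$ is finite, the token descends inside $Y$ to some $\rho\in Y$ and keys $\rho1$. By Lemma~\ref{lem:exclusion} different tokens end at different nodes, so $n\le|Y|$. This proves (a).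

For (b) let $n\ge1$ and $i\ge3$. Then $\pi\in Y$. By Lemma~\ref{lem:exclusion} at most one token marks $\pi$, so at least $N_{i-1}-1\ge1$ tokens are in $\tau_{i-1}$ at the $(i-1)$-supervised position $\pi5$. Part (a) for $i-1\ge2$ gives $N_{i-1}-1\le2^{N_{i-2}}-1$, the case $j=i-2$, and part (b) for $i-1$ gives the cases $j\le i-3$.
\end{proof}

\subsection{Reading off the computation}

\begin{proposition}\label{prop:sound}
The machine $\mathcal M$ has a $T_m(b)$-bounded halting computation. If the symbol at position $1$ of $s_m$ is some $\mathsf G_{op}$, then $N_m=T_m(b)$ and at least $N_m-1$ tokens are in $\tau_m$ at its third child.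
\end{proposition}

\begin{proof}
Put $\pi_0=1$, and let $\pi_{d+1}$ be $\pi_d2$ if the symbol at $\pi_d$ is some $\mathsf G_{op}$ and $\pi_d1$ if it is some $\mathsf z_\alpha$. We show by induction on $d$ that at $\pi_d$ the leader $o_m$ is in some $L_{q^d}$, every token of rank $m$ is in one of $R_0,\dots,R_3$, and every token of rank $j<m$ is in $\gamma_j$; and that, with $v^d_\alpha$ the number of tokens of rank $m$ in $R_\alpha$ at $\pi_d$, the configurations $(q^0,v^0),\dots,(q^d,v^d)$ form a computation of $\mathcal M$. For $d=0$, (B) gives this with $q^0=q_0$ and $v^0=(0,0,0)$. The only symbols with a rule of target $L_{q^d}$ are $\mathsf G_{op}$, $\mathsf z_\alpha$ and $\diamond$.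

\emph{The symbol at $\pi_d$ is $\mathsf G_{op}$.} By (G1), $(q^d,op,q^{d+1})\in I$ for the state $L_{q^{d+1}}$ of the leader at $\pi_{d+1}$. By (G3), tokens of rank $j<m$ are in $\gamma_j$ at $\pi_{d+1}$, and $\pi_d3$ is $m$-supervised. By (G2), a token of rank $m$ either keeps its state and is in $\tau_m$ at $\pi_d3$, or keys $\pi_d1$ and passes from $\mathit{src}$ to $\mathit{tgt}$. At most $N_m-1$ tokens do the former by Lemma~\ref{lem:capacity}(a), and at most one does the latter by Lemma~\ref{lem:exclusion}. So exactly one token moves. For $op=\mathrm{inc}_\alpha$ this raises $v_\alpha$ by one; for $op=\mathrm{dec}_\alpha$ the moving token was in $R_\alpha$, so $v^d_\alpha\ge1$, and $v_\alpha$ drops by one. The other counters are unchanged.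

\emph{The symbol at $\pi_d$ is $\mathsf z_\alpha$.} No rule for $\mathsf z_\alpha$ has target $R_\alpha$, so $v^d_\alpha=0$. By (Z2) all ranked tokens keep their states, and by (Z1) the leader follows an instruction $(q^d,\mathrm{zero}_\alpha,q^{d+1})$.

\emph{The symbol at $\pi_d$ is $\diamond$.} By (E), $q^d=q_h$. Since $t$ is finite, this case is reached.

As $v^d_1+v^d_2+v^d_3\le|\Pi_m|=N_m$, we have found an $N_m$-bounded halting computation. If the comb has no $\mathsf G_{op}$-node, no test constrains $N_m$, but all counters stay $0$ and the computation is $T_m(b)$-bounded. Otherwise the third child of such a node is $m$-supervised and has $n\ge N_m-1\ge1$ tokens in $\tau_m$. Lemma~\ref{lem:capacity} with $i=m$ gives $N_m-1\le2^{N_{m-1}}-1$ and $N_{j+1}\le2^{N_j}$ for $j\le m-2$. With Lemma~\ref{lem:growth} and $N_1=b$ we get $N_j=T_j(b)$ for all $j\le m$. This proves both claims.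
\end{proof}

\begin{remark}
The disequality enters this proof only through Lemma~\ref{lem:exclusion}. Without exclusion at the name of $\mathsf G_{op}$, two tokens could move at one $\mathrm{dec}_1$, and the infeasible sequence $\mathrm{inc}_1,\mathrm{inc}_1,\mathrm{dec}_1,\mathrm{zero}_1$ would go through. The hypothesis $b\ge2$ gives $N_j-1\ge1$, so that a test of rank $j+1$ that is used activates a test of rank $j$. Part (b) of Lemma~\ref{lem:capacity} serves only to make the bound $T_m(b)$ exact; that the comb spells a correct computation needs only $n\le N_i-1$.
\end{remark}

\section{From a computation to an accepted tree}\label{sec:complete}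

Let $\mathcal M$ have a $T_m(b)$-bounded halting computation $(q^0,v^0),\dots,(q^D,v^D)$ with operations $op_1,\dots,op_D$, and put $N_j=T_j(b)$. All binary trees are now perfect and of the extremal depth. The task is to distribute the keys so that no name is keyed twice.

\subsection{The tree}

We first build patterns, in which a placeholder $\Box$ stands for a name. In a perfect binary tree the root is on level $1$. Let $Z_1=\mathsf g_1(\Box,\dots,\Box)$. For $i\ge2$ let $Z_i$ be the perfect binary tree, along children $3$ and $4$, with $\mathsf g_i$-nodes on levels $1,\dots,N_{i-1}$ and leaves $*$ below; each $\mathsf g_i$-node has $\Box$ as children $1,2$ and $Z_{i-1}$ as child $5$. Thus $Z_1$ has $N_1-1$ placeholders, and $Z_i$ has $2^{N_{i-1}}-1=N_i-1$ nodes $\mathsf g_i$. Let $y_D=\diamond$ and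
\[
y_{d-1}=\begin{cases}\mathsf G_{op_d}(\Box,y_d,Z_m)&\text{if }op_d\text{ is an increment or a decrement,}\\ \mathsf z_\alpha(y_d)&\text{if }op_d=\mathrm{zero}_\alpha.\end{cases}
\]
The \emph{slots of level $m$} are the positions of $\Box$ in $\mathsf P_m(y_0)$. Replacing them by pairwise different names gives the term $s_m$; the subterms that come from a pattern $Z_i$ are the \emph{copies of $Z_i$}. For $i=m-1,\dots,1$, let $x_i$ be the perfect binary tree, along children $2$ and $3$, with $\mathsf f_i$-nodes on levels $1,\dots,N_i$ and leaves $s_{i+1}$, and let $s_i=\mathsf P_i(x_i,s_{i+1},s_m)$. The first children of these $\mathsf f_i$-nodes are the \emph{slots of level $i$}, regarded as positions of $s_i$; they receive pairwise different names that are used at no other level. Finally $t=\mathsf{top}(s_1,\dots,s_1)$.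

The occurrences of $s_i$ in $t$ are the positions with symbol $\mathsf P_i$. An \emph{occurrence of a slot} $\pi$ of level $i$ is a position $p\pi$ with $p$ an occurrence of $s_i$. The run below labels occurrences of slots by $\nu$ or $k$, labels the proper subterms of these names by $\nu$, as (N) allows, and uses $k$ nowhere else. Different slots hold different names, so $k\not\approx k$ will follow once each slot is labeled $k$ in at most one of its occurrences.

\subsection{The run above the copies of the bottom term}

Label the root $\mathit{fin}$ and its children $\ell_1,c_1,\dots,c_1$. For $i=1,\dots,m-1$ in turn, assume that all occurrences of $s_i$ are labeled in $E_i$, exactly one by $\ell_i$ and exactly $N_i$ by $c_i$; number the latter $1,\dots,N_i$. Label their insides as follows.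
\begin{center}
\begin{tabular}{l|l|c|c|c}
occurrence & $\mathsf f_i$-node of level $e$ (name) & leaves of $x_i$ & child $2$ & child $3$\\ \hline
$\ell_i$ & $\lambda_i$ $(\nu)$ & $c_{i+1}$ & $\ell_{i+1}$ & $u_m$\\
$u_i$ & $\mu_i$ $(\nu)$ & $u_{i+1}$ & $u_{i+1}$ & $u_m$\\
$c_i$, number $e'$ & $\kappa_i$ $(\nu)$ if $e<e'$; $\kappa_i$ $(k)$ if $e=e'$; & $u_{i+1}$ & $u_{i+1}$ & $w_i$\\
 & $\mu_i$ $(\nu)$ if $e>e'$ & & &
\end{tabular}
\end{center}
The first row uses (P1) and (F1), the second (P3) and (F3). The third uses (P2), (F2) and (F3): a node of level $e<e'$ has two children of level $e+1\le e'$, both labeled $\kappa_i$, and the children of a node of level $e\ge e'$ are labeled $\mu_i$ or, if they are leaves, $u_{i+1}$. A slot of level $i$ at a node of level $e$ is labeled $k$ only in occurrence number $e$. For $i+1<m$, every occurrence of $s_{i+1}$ is a leaf of $x_i$ or a child $2$ in an occurrence of $s_i$, so all of them are now labeled, one by $\ell_{i+1}$ and $2^{N_i}=N_{i+1}$ by $c_{i+1}$. At the end all occurrences of $s_m$, which we call tokens, are labeled: one by $\ell_m$, $N_m$ by $c_m$, $N_j$ by $w_j$ for each $j<m$, and the others by $u_m$. Ranks, the sets $\Pi_j$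 and supervision are defined as in Section~\ref{sec:sound}.

\subsection{Filling a test tree}

The next lemma shows that the bound of Lemma~\ref{lem:capacity}(a) is attained.

\begin{lemma}\label{lem:fill}
Let $\pi$ be the root of a copy of $Z_i$ in $s_m$. Suppose that every token has been given a state at $\pi$ so that $\pi$ is $i$-supervised, the tokens of a set $\Theta$ of at most $N_i-1$ further tokens are in $\tau_i$, and all other tokens are in $\varphi$. Then all tokens have runs on this copy with the given root states such that each slot is labeled $k$ by at most one token.
\end{lemma}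

\begin{proof}
Induction on $i$. For $i=1$ assign different slots, of which there are $N_1-1$, to the tokens of $\Theta$. Each labels its slot $k$ and the others $\nu$, by (S1); all other tokens use (S0).

For $i\ge2$ assign different $\mathsf g_i$-nodes, of which there are $N_i-1$, to the tokens of $\Theta$, and number the tokens of $\Pi_{i-1}$ by $1,\dots,N_{i-1}$. At a $\mathsf g_i$-node $\rho$ of level $e$ the tokens behave as follows.
\begin{center}
\begin{tabular}{l|c|c|c|c|c}
token & at $\rho$ & $\rho1,\rho2$ & $\rho3,\rho4$ & $\rho5$ & rule\\ \hline
in $\Theta$, assigned to $\rho$ & $\tau_i$ & $k,\nu$ & $\varphi,\varphi$ & $\varphi$ & (S2)\\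
in $\Theta$, assigned below $\rho$ & $\tau_i$ & $\nu,\nu$ & $\tau_i,\varphi$ or $\varphi,\tau_i$ & $\varphi$ & (S2)\\
rank $i-1$, number $>e$ & $a_{i-1}$ & $\nu,\nu$ & $a_{i-1},a_{i-1}$ & $\tau_{i-1}$ & (S3)\\
rank $i-1$, number $e$ & $a_{i-1}$ & $\nu,k$ & $\bar a_{i-1},\bar a_{i-1}$ & $\varphi$ & (S3)\\
rank $i-1$, number $<e$ & $\bar a_{i-1}$ & $\nu,\nu$ & $\bar a_{i-1},\bar a_{i-1}$ & $\tau_{i-1}$ & (S4)\\
rank $i-2$ & $\gamma_{i-2}$ & $\nu,\nu$ & $\gamma_{i-2},\gamma_{i-2}$ & $a_{i-2}$ & (S5)\\
rank $j\le i-3$ & $\gamma_j$ & $\nu,\nu$ & $\gamma_j,\gamma_j$ & $\gamma_j$ & (S5)\\
all other cases & $\varphi$ & $\nu,\nu$ & $\varphi,\varphi$ & $\varphi$ & (S0)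
\end{tabular}
\end{center}
In the second row $\tau_i$ goes to the child on the path to the assigned node. The table agrees with the given states at the root, where $e=1$ and every token of $\Theta$ is assigned to $\rho$ or below. The states sent to $\rho3,\rho4$ are those that the table prescribes on level $e+1$: a token of rank $i-1$ sends $a_{i-1}$ exactly if its number is at least $e+1$. On the last level $e=N_{i-1}$ the second and third rows do not occur, so the leaves $*$ receive only $\varphi$, $\bar a_{i-1}$ and $\gamma_j$, for which $*$ has rules. The slot $\rho1$ is labeled $k$ by at most one token, the one assigned to $\rho$, and $\rho2$ only by token number $e$. At $\rho5$ the position is $(i-1)$-supervised, the $N_{i-1}-1$ tokens of rank $i-1$ with number different from $e$ are in $\tau_{i-1}$, and all others are in $\varphi$. The induction hypothesis applies to this copy of $Z_{i-1}$.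
\end{proof}

\subsection{The run on the comb}

At the root of $s_m$ all tokens use (B). At the node $y_d$ of the comb the leader is in $L_{q^d}$, tokens of rank $j<m$ are in $\gamma_j$, tokens labeled $u_m$ are in $\varphi$, and we maintain that exactly $v^d_\alpha$ tokens of rank $m$ are in $R_\alpha$ for $\alpha=1,2,3$, the others being in $R_0$. This holds for $d=0$.

Consider the root of $y_{d-1}$. If $op_d=\mathrm{zero}_\alpha$, no token is in $R_\alpha$, and (Z1), (Z2) apply. If $op_d=\mathrm{inc}_\alpha$, then $v^{d-1}_1+v^{d-1}_2+v^{d-1}_3\le N_m-1$, because the sum after the increment is at most $N_m$; so some token is in $R_0$. This is the only use of the bound on the computation. If $op_d=\mathrm{dec}_\alpha$, then $v^{d-1}_\alpha\ge1$ and some token is in $R_\alpha$. In both cases choose one token in $\mathit{src}$. It uses the second rule of (G2): it labels the slot $k$, passes to $\mathit{tgt}$ and is in $\varphi$ at the copy of $Z_m$. The other $N_m-1$ tokens of rank $m$ use the first rule of (G2) and form the set $\Theta$, in $\tau_m$ at the copy of $Z_m$. The remaining tokens use (G1), (G3), (G4), so the root of the copy is $m$-supervised and the leader and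 the tokens labeled $u_m$ are in $\varphi$ there. Lemma~\ref{lem:fill} extends the run over the copy. At $y_D=\diamond$ we have $q^D=q_h$, and (E) has a rule for every token.

The run is accepting. States of $E_i$ label only occurrences of $s_i$, so all equality atoms hold. Each slot is labeled $k$ in at most one of its occurrences, so $k\not\approx k$ holds. Hence $t\in L(\mathcal A)$. Together with Proposition~\ref{prop:sound} and the size analysis of Section~\ref{sec:automaton}, this proves Theorem~\ref{thm:reduction}.

\section{Complexity lower bounds}\label{sec:complexity}

\subsection{Tools}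

We use four textbook facts. Deciders are deterministic and halt on all inputs; for a space-constructible bound such as $T_n$ this is no restriction, since a step counter can be added.
\begin{enumerate}
\item[(i)] A language decided in time $O(\psi)$ is in $\mathrm{DSPACE}(\psi)$.
\item[(ii)] If $\psi(n)\ge\max(n,1)$ and $X\in\mathrm{DSPACE}(\psi)$, then $X$ is decided by a one-tape machine that uses at most $K\psi(n)$ cells, input cells included, for some integer $K\ge1$.
\item[(iii)] Deterministic time and space classes are closed under complement.
\item[(iv)] Space hierarchy theorem: if $\psi(n)\ge\log n$ is space-constructible, some $X\in\mathrm{DSPACE}(\psi)$ lies in no $\mathrm{DSPACE}(\psi')$ with $\psi'=o(\psi)$.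
\end{enumerate}
The function $T_n$ is space-constructible: from $T_i$ in unary one writes $T_{i+1}$ in unary by running a binary counter with $T_i$ digits. Logarithms are to base $2$.

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(a)] $T_n\ge n+1$ and $T_n\ge2^n$ for all $n\ge0$.
\item[(b)] For fixed $j,d$ we have $\exp_j(n^d)\le T_{n-1}$ for large $n$, and $T_{n-1}=o(T_n)$.
\item[(c)] For fixed $K,\beta$ we have $\beta^{KT_n}\le T_{n+2}$ for large $n$.
\item[(d)] $\exp_j(Kx)\ge K\exp_j(x)$ for all $j\ge0$, integers $K\ge1$ and $x\ge1$.
\end{enumerate}
\end{lemma}

\begin{proof}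
(a) $T_0=1$ and $T_{n+1}=2^{T_n}\ge T_n+1$ give the first bound, and then $T_{n+1}=2^{T_n}\ge2^{n+1}$. (b) For large $n$ we have $n^d\le2^n$ and $n\le2^{n-j-2}\le T_{n-j-2}$, so $\exp_j(n^d)\le\exp_{j+1}(T_{n-j-2})=T_{n-1}$; and $T_n=2^{T_{n-1}}$ with $T_{n-1}\to\infty$. (c) For large $n$, $KT_n\log\beta\le2^{T_n}$, so $\beta^{KT_n}\le2^{2^{T_n}}=T_{n+2}$. (d) For $j=0$ this is an equality. Inductively, with $y=\exp_{j+1}(x)\ge2$, we get $\exp_{j+1}(Kx)\ge2^{K\exp_j(x)}=y^K\ge Ky$, because $y^{K-1}\ge2^{K-1}\ge K$.
\end{proof}

The simulation of a tape by counters is standard \cite{minsky}; we include the proof because we need the bound on the counters.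

\begin{lemma}\label{lem:minsky}
Let $M$ be a deterministic one-tape Turing machine that halts on all inputs, decides $X$, and uses at most $\psi(n)\ge\max(n,1)$ cells, input cells included. There is a constant $\beta$, depending only on $M$, such that from $w$ one computes in logarithmic space a 3-counter machine $\mathcal M_w$ with $O(|w|+1)$ states and instructions for which: if $w\in X$, then $\mathcal M_w$ has a $\beta^{\psi(|w|)}$-bounded halting computation; if $w\notin X$, it has no halting computation.
\end{lemma}

\begin{proof}
Code the tape letters, including the blank, by the digits $1,\dots,\sigma-1$, where $\sigma\ge2$. The state of $M$ and the scanned letter are kept in the control. The visited or input cells to the left and to the right of the head are two stacks, kept in counters $1$ and $2$ as numbers in base $\sigma$, one digit per cell, the cell nearest the head being least significant. Counter $3$ is scratch space and is zero between stack operations.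

To \emph{push} a digit $a$ on counter $\alpha\in\{1,2\}$: repeat one $\mathrm{dec}_\alpha$ followed by $\sigma$ times $\mathrm{inc}_3$ until $\mathrm{zero}_\alpha$ succeeds; do $a$ times $\mathrm{inc}_3$; then transfer counter $3$ back by repeating $\mathrm{dec}_3,\mathrm{inc}_\alpha$ until $\mathrm{zero}_3$ succeeds. The value $v$ becomes $\sigma v+a$. To \emph{pop}: repeat rounds of $\sigma$ times $\mathrm{dec}_\alpha$ followed by one $\mathrm{inc}_3$, counting in the control the decrements of the current round, until $\mathrm{zero}_\alpha$ succeeds; this count is the popped digit $v\bmod\sigma$, and counter $3$ holds $\lfloor v/\sigma\rfloor$, which is transferred back. Since letters have nonzero codes, the digit $0$ means that the stack was empty, and it is read as a new blank cell. A move of the head pushes the written letter on one stack and pops from the other; a step without a move changes only the control and uses $\mathrm{zero}_3$. The input is loaded by pushing $w_{|w|},\dots,w_1$ on counter $2$ and popping once, which takes $O(|w|+1)$ states. The state $q_h$ is entered when $M$ accepts; when $M$ rejects, $\mathcal M_w$ stops in another state. The only choices are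 between $\mathrm{dec}_\alpha$ and $\mathrm{zero}_\alpha$ on the same counter, of which exactly one is executable. So $\mathcal M_w$ is deterministic, and it reaches $q_h$ if and only if $w\in X$.

Let $\psi=\psi(|w|)$. Before and after each push or pop the two stacks hold at most $\psi$ digits together. During a push, counter $3$ and the counter in use are at most the value after the push, and during a pop at most the value before the pop. So every counter is always less than $\sigma^\psi$, and the sum is at most $3\sigma^\psi\le\sigma^{\psi+2}\le(\sigma^3)^\psi$, using $\sigma^2\ge3$ and $\psi\ge1$. Put $\beta=\sigma^3$.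
\end{proof}

Lemma~\ref{lem:minsky} and Theorem~\ref{thm:reduction} combine as follows. For all $m,b\ge2$,
\begin{equation}\label{eq:scheme}
\beta^{\psi(|w|)}\le T_m(b)\quad\text{implies}\quad\bigl(w\in X\iff L(\mathcal A(\mathcal M_w,m,b))\ne\emptyset\bigr).
\end{equation}
Indeed, for $w\in X$ the $\beta^{\psi(|w|)}$-bounded computation is $T_m(b)$-bounded, and for $w\notin X$ there is no halting computation at all. When the inequality is available only for large $|w|$, the finitely many short inputs are looked up in a table and sent to $\mathcal A(\mathcal M,2,2)$, where $\mathcal M$ has no instructions and $q_0=q_h$ (non-empty) or $q_0\ne q_h$ (empty).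

\subsection{Proof of Theorem~\ref{thm:main}}

\noindent\textbf{(1)} Let $X\in\mathrm{DSPACE}(T_n)$. By (ii) and Lemma~\ref{lem:arith}(a), $X$ is decided by a one-tape machine with $\psi(n)=KT_n\ge\max(n,1)$ cells. By Lemma~\ref{lem:arith}(c) and \eqref{eq:scheme}, the map $w\mapsto\mathcal A(\mathcal M_w,|w|+2,2)$, corrected on short inputs, reduces $X$ to non-emptiness. It is computable in polynomial time. By (iii) the same construction applies to the complement of $X$, and it then reduces $X$ to emptiness.

We record the size $N$ of the instance for $|w|=n$. It has at least $n$ and at most $O(n)$ states and symbols, and $O(n^2)$ rules and atoms of bounded length, each taking $O(\log n)$ bits. Hence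
\begin{equation}\label{eq:size}
n\le N\le K_0n^2\log n\le n^3
\end{equation}
for some constant $K_0\ge1$ and all large $n$; the instance is computed in polynomial time and, by composing the two logarithmic-space constructions, within space $O(n^3)$.

Suppose that emptiness is decidable in elementary time or space, hence by (i) in space $\exp_j(N^d)$ for fixed $j$ and $d\ge1$. Then every $X\in\mathrm{DSPACE}(T_n)$ is in $\mathrm{DSPACE}(\exp_j(n^{3d}))$, and $\exp_j(n^{3d})=o(T_n)$ by Lemma~\ref{lem:arith}(b). This contradicts (iv).

\medskip\noindent\textbf{(2)} Let $X$ be in TOWER. Every elementary function is eventually bounded by some $\exp_j(n)$, so $X$ is decided in time, and by (i) in space, $O(T_{p(n)})$ with $p(n)=\exp_j(n)\ge n$. By (ii) we may take $\psi(n)=KT_{p(n)}$, and $\beta^{\psi(n)}\le T_{p(n)+2}$ for large $n$ by Lemma~\ref{lem:arith}(c). By \eqref{eq:scheme}, $w\mapsto\mathcal A(\mathcal M_w,p(|w|)+2,2)$ reduces $X$ to non-emptiness. Writing $p(|w|)+2$ in unary takes elementary time and the rest is polynomial in it. Since TOWER is closed under complement by (iii), every $X$ in TOWER also reduces to emptiness.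

\medskip\noindent\textbf{(3)} By (iv) fix $X\in\mathrm{DSPACE}(T_n)$ that lies in no $\mathrm{DSPACE}(\psi')$ with $\psi'=o(T_n)$, and fix its reduction to emptiness from (1), with the constant $K_0$ of \eqref{eq:size}. Since $\log N\ge\log n$, we get $N/\log N\le K_0n^2$ for large $n$. Put $\delta=1/(2\sqrt{K_0})$. Then $\delta\sqrt{N/\log N}\le n/2\le n-1$. If emptiness were decidable in space $O(T_{\lfloor\delta\sqrt{N/\log N}\rfloor})$, then $X$ would be in $\mathrm{DSPACE}(T_{n-1}+n^3)$, and $T_{n-1}+n^3=o(T_n)$ by Lemma~\ref{lem:arith}(b), a contradiction.

\medskip\noindent\textbf{(4)} Here the height $m$ is fixed and the base $b$ grows with the input. Let $X$ be in $(m-2)$-EXPSPACE. By (ii), absorbing the constant into the polynomial by Lemma~\ref{lem:arith}(d), $X$ is decided by a one-tape machine with $\psi(n)=\exp_{m-2}(p(n))$ cells, where $p$ is a polynomial with natural coefficients and $p(n)\ge\max(n,2)$. Let $K\ge\log\beta$ be a positive integer and $b=Kp(n)\ge2$. By Lemma~\ref{lem:arith}(d),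
\[
\beta^{\psi(n)}\le2^{K\exp_{m-2}(p(n))}\le2^{\exp_{m-2}(b)}=T_m(b).
\]
By \eqref{eq:scheme}, $w\mapsto\mathcal A(\mathcal M_w,m,Kp(|w|))$ is a polynomial-time reduction of $X$ to non-emptiness, and by (iii) hardness holds for emptiness as well. The non-trivial components of the equality graph are the $m$ stars with centers $\ell_1,\dots,\ell_m$.

\medskip\noindent\textbf{(5)} Let $\mathcal M_1$ have $S=\{q_0,q_h\}$ with $q_0\ne q_h$ and the single instruction $(q_0,\mathrm{inc}_1,q_h)$, and let $\mathcal A_m=\mathcal A(\mathcal M_1,m,2)$ for $m\ge2$. It has $O(m)$ states, and it is non-empty by Theorem~\ref{thm:reduction}, since the one-step computation is $1$-bounded. Consider an accepting run on $t$ that satisfies $C$. The only rule with target $L_{q_0}$ has the symbol $\mathsf G_{\mathrm{inc}_1}$, so by Proposition~\ref{prop:sound} at least $T_m-1$ tokens are in $\tau_m$ at the third child of this node. By (S2) each of them descends along $\tau_m$ and labels $k$ some position inside its own copy of $s_m$. Two different tokens carry the same finite term, so neither lies below the other, and these $T_m-1$ positions of $t$ are distinct. By $k\not\approx k$ their subterms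 are pairwise distinct.

The number of distinct subterms of $t$ is the number of nodes of its DAG. The size of $\mathcal A_m$ is $O(m^2\log m)$, hence at most $m^3$ for large $m$, and $\exp_j(m^{3d})=o(T_m)$ by Lemma~\ref{lem:arith}(b). So no elementary function of the size of a non-empty automaton bounds the DAG size of its smallest accepted tree. This completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{charatonik}
Charatonik, 1999.

\bibitem{minsky}
Minsky, 1967.

\bibitem{schmitz}
Schmitz, \emph{Complexity hierarchies beyond Elementary}, ACM TOCT, 2016.

\bibitem{survey}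
\emph{Tree Automata and Constraints: A Brief Survey}, \texttt{https://hal.inria.fr/hal-00840959/document}.

\end{thebibliography}
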